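\title{Repeated LBFS$^+$ on cocomparability graphs: every even period occurs}

\begin{abstract}
Start from a Lexicographic Breadth-First Search ordering of a graph and repeat the search, each time breaking ties in favor of the vertex that came last in the previous ordering. It has been conjectured that on a cocomparability graph this sequence always ends in a cycle of length $2$. We disprove the conjecture with a graph on $12$ vertices whose sequence has period $4$. We then determine all possible periods on cocomparability graphs: they are exactly the even positive integers. The period $2m$ occurs on a connected graph with $3m^2$ vertices for every $m\ge 2$, and disjoint unions of these graphs have periods that grow faster than any polynomial in the number of vertices.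
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $G=(V,E)$ is a finite undirected graph with $n=|V|\ge 2$ vertices, and $N(v)$ is the set of neighbors of $v$. An \emph{ordering} of $V$ is a list of all vertices, each occurring once. For $S\subseteq V$ we write $\sigma|_S$ for the order in which the ordering $\sigma$ lists the vertices of $S$.

\subsection*{The search and its iteration}
\emph{Lexicographic Breadth-First Search} (LBFS) numbers the vertices one at a time. Every vertex starts with the empty label. For $i=1,\dots,n$, choose an unnumbered vertex $v$ whose label is lexicographically largest among the unnumbered vertices, make $v$ the $i$-th vertex of the ordering, and append the integer $n-i+1$ to the label of every unnumbered neighbor of $v$. Labels are compared entry by entry, and a proper prefix of a label is smaller than the label itself. Thus a label records which numbered vertices are adjacent to a given vertex, and an early neighbor outweighs all later ones together. An \emph{LBFS ordering} is any ordering obtained in this way, with ties broken arbitrarily.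

Given an ordering $\sigma$ of $V$, let $f(\sigma)=\mathrm{LBFS}^+(G,\sigma)$ be the LBFS ordering in which every tie is broken in favor of the tied vertex that occurs last in $\sigma$. It is determined by $\sigma$, and its first vertex is the last vertex of $\sigma$. Starting from an LBFS ordering $\sigma_1$, put
\[
\sigma_{i+1}=f(\sigma_i)\qquad(i\ge 1).
\]
There are finitely many orderings, so the sequence is eventually periodic. Its \emph{period} is the least $P\ge1$ such that $\sigma_{i+P}=\sigma_i$ for all large $i$. The orderings that recur form a cycle of the map $f$ of length $P$. Conversely, an ordering on a cycle of $f$ is a value of $f$, hence an LBFS ordering, and can serve as $\sigma_1$. So the periods are exactly the lengths of the cycles of $f$.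

The period is never $1$, because the last vertex of $\sigma$ becomes the first vertex of $f(\sigma)$ and $n\ge2$. In the simplest cases it is $2$. In a complete graph, and in a graph without edges, all unnumbered vertices always carry the same label, so $f$ reverses every ordering. In a path, the numbered vertices always form a subpath, so $\sigma_1$ ends at an endpoint; from an endpoint there is only one LBFS ordering, so $\sigma_2,\sigma_3,\dots$ traverse the path alternately in the two directions.

\subsection*{Cocomparability graphs}
A graph is a \emph{comparability graph} if its edges can be oriented transitively, that is, so that $a\to b$ and $b\to c$ imply $a\to c$; such an orientation is a strict partial order. The graph $G$ is a \emph{cocomparability graph} if its complement is a comparability graph. A \emph{cocomp ordering} of $G$ is an ordering $\prec$ of $V$ such that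
\[
a\prec b\prec c \text{ and } ac\in E\quad\text{imply}\quad ab\in E \text{ or } bc\in E .
\]
The graph $G$ is a cocomparability graph if and only if it has a cocomp ordering. Indeed, the condition says that $a\prec b\prec c$ and $ab,bc\notin E$ imply $ac\notin E$, which means that orienting every non-edge forward along $\prec$ gives a transitive orientation of the complement. Conversely, every linear extension of a transitive orientation of the complement orients the non-edges in this way and is therefore a cocomp ordering.

The question we study is posed in \cite{cliques}. Its starting point is the following known result, which we use without proof.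

\begin{theorem}\label{thm:known}
Let $\sigma_1$ be an LBFS ordering of a graph $G$ with $n$ vertices. Then $G$ is a cocomparability graph if and only if $\sigma_n$ is a cocomp ordering.
\end{theorem}

\begin{quote}
\textbf{Conjecture} (\cite{cliques}). For every cocomparability graph $G$ and every LBFS ordering $\sigma_1$ there is a $k$ such that $\sigma_{i+2}=\sigma_i$ for all $i\ge k$. In other words, the period is always $2$.
\end{quote}

There is a good reason to expect this. The map $f$ sends a cocomp ordering to a cocomp ordering and reverses the order of every nonadjacent pair (Lemma~\ref{lem:flip}). With Theorem~\ref{thm:known} it follows that from $i=n$ on, $\sigma_i$ and $\sigma_{i+2}$ are linear extensions of one and the same partial order: the conjectured behavior does hold for all nonadjacent pairs. The Conjecture asserts that the adjacent pairs settle down as well. They need not.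

\subsection*{Results}

\begin{theorem}\label{thm:twelve}
Let $G$ be the graph in which $L=\{a,b,c,d\}$, $K=\{x,u,y,v\}$ and $M=\{p,q,r,s\}$ are cliques, there is no edge between $L$ and $M$, and the remaining edges are given by the following table.
\begin{center}
\begin{tabular}{c|c|c}
vertex & neighbors in $L$ & neighbors in $M$\\ \hline
$x$ & $a,d$ & $q,r,s$\\
$u$ & $b,c,d$ & $q,s$\\
$y$ & $b,c$ & $p,r,s$\\
$v$ & $a,c,d$ & $p,r$
\end{tabular}
\end{center}
Then $G$ is a cocomparability graph, and the orderings
\[
\begin{aligned}
\sigma_1&=a\,d\,b\,c\;\;v\,x\,u\,y\;\;r\,p\,s\,q, &\qquad \sigma_2&=q\,s\,p\,r\;\;x\,u\,y\,v\;\;d\,a\,c\,b,\\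
\sigma_3&=b\,c\,a\,d\;\;u\,y\,v\,x\;\;s\,q\,r\,p, &\qquad \sigma_4&=p\,r\,q\,s\;\;y\,v\,x\,u\;\;c\,b\,d\,a
\end{aligned}
\]
are LBFS orderings with $f(\sigma_1)=\sigma_2$, $f(\sigma_2)=\sigma_3$, $f(\sigma_3)=\sigma_4$, $f(\sigma_4)=\sigma_1$. The sequence starting at $\sigma_1$ has period $4$ and satisfies $\sigma_{i+2}\neq\sigma_i$ for every $i$. Hence the Conjecture is false.
\end{theorem}

We do not claim that $12$ is the smallest order of a counterexample. The graph of Theorem~\ref{thm:twelve} is the first member of a family that realizes every period not excluded by parity.

\begin{theorem}\label{thm:periods}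
Consider all pairs $(G,\sigma_1)$ with $G$ a cocomparability graph on at least $2$ vertices and $\sigma_1$ an LBFS ordering of $G$. The period of $(\sigma_i)$ is always even, and every even number $2m$, $m\ge1$, occurs. For $m\ge2$ it occurs for a connected cocomparability graph on $3m^2$ vertices.
\end{theorem}

\begin{corollary}\label{cor:long}
There are an absolute constant $c>0$ and infinitely many $n$ for which some cocomparability graph on $n$ vertices has an LBFS$^+$ cycle of length at least $2\exp\bigl(c\,(n/3)^{1/3}\bigr)$.
\end{corollary}

So the period is bounded neither by a constant nor by a polynomial in $n$.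

Section~\ref{sec:labels} translates the comparison of labels into a comparison of sets. Section~\ref{sec:parity} proves that the period is even; this is the only proof that uses Theorem~\ref{thm:known}. Section~\ref{sec:three} shows that on a graph made of three cliques one application of $f$ is a sorting procedure, and proves Theorem~\ref{thm:twelve}. Section~\ref{sec:grid} constructs the period $2m$, and Section~\ref{sec:long} proves Corollary~\ref{cor:long}.

\section{Labels as binary words}\label{sec:labels}

The integers in a label only record positions, so it is convenient to replace labels by sets of vertices. Let $\pi$ be an ordering of a finite set $S$. For distinct subsets $A,A'\subseteq S$ write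
\[
A<_\pi A' \quad\text{if the first element of } A\triangle A' \text{ in } \pi \text{ lies in } A',
\]
where $\triangle$ is the symmetric difference. Represent $A$ by the binary word that has a $1$ in the positions of the elements of $A$ in $\pi$ and a $0$ elsewhere. Then $A<_\pi A'$ says that the word of $A$ is smaller than the word of $A'$ as a binary number, so $<_\pi$ is a linear order on the subsets of $S$. To compare two subsets of some $T\subseteq S$ it suffices to write their words over $\pi|_T$. We use three properties.
\begin{itemize}
\item[(S1)] If $A\subsetneq A'$, then $A<_\pi A'$, because $A\triangle A'\subseteq A'$.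
\item[(S2)] If $A,A'$ are nonempty and disjoint, then $A<_\pi A'$ if and only if the first element of $A\cup A'$ lies in $A'$, because $A\triangle A'=A\cup A'$.
\item[(S3)] If $A,A'\subseteq T\subseteq S$, then $A<_\pi A'$ if and only if $T\setminus A'<_\pi T\setminus A$, because the two pairs have the same symmetric difference, and an element of it lies in $A'$ exactly when it lies in $T\setminus A$.
\end{itemize}

\begin{lemma}\label{lem:labels}
Consider a run of LBFS that produces the ordering $\tau$, at a moment when $W$ is the set of numbered vertices, and let $u,v\notin W$. The labels of $u$ and $v$ are equal if and only if $N(u)\cap W=N(v)\cap W$, and the label of $u$ is larger if and only if $N(v)\cap W<_\tau N(u)\cap W$. In particular, if $N(v)\cap W\subseteq N(u)\cap W$, then the label of $u$ is at least the label of $v$.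
\end{lemma}

\begin{proof}
The label of $u$ is the decreasing list of the numbers $n-i+1$, where $i$ runs over the positions in $\tau$ of the vertices of $N(u)\cap W$; likewise for $v$. This gives the first claim. Suppose the two sets differ, let $w$ be the first element of their symmetric difference, let $i$ be its position, and name the vertices so that $w\in N(u)$. The vertices before $w$ contribute a common prefix to the two labels. After this prefix the label of $u$ continues with $n-i+1$, while the label of $v$ either stops or continues with a smaller number. So the vertex adjacent to $w$ has the larger label, which is the second claim. The last claim follows from (S1).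
\end{proof}

All arguments below rest on the following restatement of the definition of $f$.
\begin{itemize}
\item[($\ast$)] If, in the run that produces $f(\sigma)$, the vertex $u$ is numbered at a moment when $v$ is unnumbered, then at that moment either the label of $u$ is larger than that of $v$, or the labels are equal and $u$ comes after $v$ in $\sigma$.
\end{itemize}

\section{Nonadjacent pairs and the parity of the period}\label{sec:parity}

Ties are broken against the order of $\sigma$, so $f(\sigma)$ departs from the reversal of $\sigma$ only where a label forces it to. On a cocomp ordering this never happens for a nonadjacent pair.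

\begin{lemma}\label{lem:flip}
Let $\sigma$ be a cocomp ordering of $G$ and $\tau=f(\sigma)$. Then any two nonadjacent vertices occur in opposite orders in $\sigma$ and $\tau$, and $\tau$ is a cocomp ordering.
\end{lemma}

\begin{proof}
Suppose there are nonadjacent vertices $u,v$ with $u$ before $v$ in both $\sigma$ and $\tau$, and choose such a pair with $u$ as early as possible in $\tau$. At the moment when $u$ is numbered, $v$ is unnumbered and comes after $u$ in $\sigma$, so by ($\ast$) the label of $u$ is larger. By Lemma~\ref{lem:labels} there is a vertex $w$ before $u$ in $\tau$ with $wu\in E$ and $wv\notin E$. The pair $w,v$ is nonadjacent, $w$ is before $v$ in $\tau$, and $w$ is earlier than $u$ in $\tau$. By the choice of $u$, the vertex $w$ is not before $v$ in $\sigma$. Hence $u,v,w$ occur in this order in $\sigma$, with $uw\in E$ and $uv,vw\notin E$. This contradicts the hypothesis on $\sigma$.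

For the second claim, let $a,b,c$ occur in this order in $\tau$ with $ab,bc\notin E$. By the first claim $c,b,a$ occur in this order in $\sigma$, and since $\sigma$ is a cocomp ordering, $ac\notin E$.
\end{proof}

The hypothesis on $\sigma$ cannot be dropped, and the forbidden triple itself shows this: on three vertices $u,v,w$ with the single edge $uw$, we have $f(u\,v\,w)=w\,u\,v$, and the nonadjacent pair $u,v$ keeps its order.

\begin{proposition}\label{prop:even}
If $G$ is a cocomparability graph and $\sigma_1$ is an LBFS ordering of $G$, then the period of $(\sigma_i)$ is even.
\end{proposition}

\begin{proof}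
If $G$ is complete, then $f$ is reversal and the period is $2$. Otherwise let $g,h$ be nonadjacent vertices. By Theorem~\ref{thm:known}, $\sigma_n$ is a cocomp ordering. By Lemma~\ref{lem:flip} and induction, $\sigma_i$ is a cocomp ordering for every $i\ge n$, and $g,h$ occur in opposite orders in $\sigma_i$ and $\sigma_{i+1}$. So $\sigma_{i+P}=\sigma_i$ with $i\ge n$ forces $P$ to be even.
\end{proof}

\section{Three cliques and a cycle of length four}\label{sec:three}

By Section~\ref{sec:parity}, a cycle longer than $2$ can only come from adjacent pairs whose order keeps changing. The place with the most room for this is a clique $K$, since no pair in $K$ is constrained by Lemma~\ref{lem:flip}. We surround $K$ by two further cliques. One of them will determine the order of $K$ in the odd steps and the other in the even steps.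

A \emph{three-clique graph} is a graph with a partition $V=L\sqcup K\sqcup M$ into cliques such that no edge joins $L$ to $M$; the edges between $K$ and $L\cup M$ are arbitrary. The definition is symmetric in $L$ and $M$, so every statement below also holds with $L$ and $M$ interchanged. An \emph{$LKM$-ordering} lists all of $L$, then all of $K$, then all of $M$; an \emph{$MKL$-ordering} is defined in the same way.

\begin{lemma}\label{lem:cocomp}
In a three-clique graph every $LKM$-ordering is a cocomp ordering. In particular, a three-clique graph is a cocomparability graph.
\end{lemma}

\begin{proof}
Let $\alpha\prec\beta\prec\gamma$ in an $LKM$-ordering, with $\alpha\gamma\in E$. Since no edge joins $L$ to $M$, either $\gamma\notin M$ or $\alpha\notin L$. If $\gamma\notin M$, all three vertices lie in $L\cup K$; then $\beta\in L$ implies $\alpha\in L$, and $\beta\in K$ implies $\gamma\in K$. If $\alpha\notin L$, all three lie in $K\cup M$; then $\beta\in K$ implies $\alpha\in K$, and $\beta\in M$ implies $\gamma\in M$. In each case $\beta$ shares a clique with $\alpha$ or with $\gamma$.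
\end{proof}

Our graphs have few non-edges at $K$, so we describe them by non-neighbors. For a vertex $w$ and a set $S\in\{L,K,M\}$ not containing $w$, put $\overline{N}_S(w)=S\setminus N(w)$.

\begin{lemma}\label{lem:sweep}
Let $\sigma$ be an $LKM$-ordering of a three-clique graph. Then $\tau=f(\sigma)$ is an $MKL$-ordering, and the following hold.
\begin{enumerate}
\item[(1)] $\tau|_M$ is the reverse of $\sigma|_M$.
\item[(2)] If $k,k'\in K$ and $\overline{N}_M(k)\neq\overline{N}_M(k')$, then $k$ is before $k'$ in $\tau$ if and only if $\overline{N}_M(k)<_\tau\overline{N}_M(k')$.
\item[(3)] If $l,l'\in L$ and $\overline{N}_K(l)\neq\overline{N}_K(l')$, then $l$ is before $l'$ in $\tau$ if and only if $\overline{N}_K(l)<_\tau\overline{N}_K(l')$.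
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that only vertices of $M$ are numbered and that some $\mu\in M$ is unnumbered. Then $\mu$ is adjacent to all numbered vertices, so by Lemma~\ref{lem:labels} its label is at least that of any unnumbered vertex, and $\mu$ comes after all of $L\cup K$ in $\sigma$. By ($\ast$), no vertex of $L\cup K$ is numbered next. So $M$ is numbered first. During this phase the unnumbered vertices of $M$ have equal labels, so the last one in $\sigma$ is chosen each time. This proves (1).

Now suppose that the numbered vertices are $M$ and a part of $K$, and let $k\in K$ and $l\in L$ be unnumbered. As $l$ has no neighbor in $M$, its numbered neighbors lie in $K$ and are therefore neighbors of $k$. So the label of $k$ is at least that of $l$, and $k$ comes after $l$ in $\sigma$. By ($\ast$), $l$ is not numbered next. Hence $\tau$ is an $MKL$-ordering.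

For (2), consider the moment when the earlier of $k,k'$ in $\tau$ is numbered; call it $k$. The set $W$ of numbered vertices consists of $M$ and some vertices of $K$, and the latter are adjacent to both $k$ and $k'$. So $N(k)\cap W$ and $N(k')\cap W$ have the same symmetric difference as $N(k)\cap M$ and $N(k')\cap M$, which is nonempty. The labels differ, so by ($\ast$) that of $k$ is larger. Lemma~\ref{lem:labels} gives $N(k')\cap M<_\tau N(k)\cap M$, and (S3) gives $\overline{N}_M(k)<_\tau\overline{N}_M(k')$. Since $<_\tau$ is a linear order, this proves both directions of (2).

For (3), consider the moment when the earlier of $l,l'$ is numbered. Now $W$ consists of $M$, $K$ and some vertices of $L$. The vertices of $M$ are adjacent to neither of $l,l'$ and the numbered vertices of $L$ are adjacent to both, so the symmetric difference of $N(l)\cap W$ and $N(l')\cap W$ lies in $K$. The argument for (2) applies with $K$ in place of $M$.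
\end{proof}

When the sets $\overline{N}_M(k)$ are pairwise distinct and the sets $\overline{N}_K(l)$ are pairwise distinct, Lemma~\ref{lem:sweep} computes $f(\sigma)$ in three moves: reverse $M$; sort $K$ by increasing words over the new order of $M$; sort $L$ by increasing words over the new order of $K$.

\begin{proof}[Proof of Theorem~\ref{thm:twelve}]
The graph $G$ is a three-clique graph, hence a cocomparability graph by Lemma~\ref{lem:cocomp}. The non-neighbors of the vertices of $K$ are
\begin{equation}\label{eq:non}
x:\ b,c,\,p\qquad u:\ a,\,p,r\qquad y:\ a,d,\,q\qquad v:\ b,\,q,s .
\end{equation}

We compute $f(\sigma_1)$ with Lemma~\ref{lem:sweep}. Reversing $\sigma_1|_M=r\,p\,s\,q$ gives $q\,s\,p\,r$. Over this order the words of the sets $\overline{N}_M(k)$ are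
\[
x:\ \{p\}=0010,\qquad u:\ \{p,r\}=0011,\qquad y:\ \{q\}=1000,\qquad v:\ \{q,s\}=1100,
\]
so $K$ is listed as $x\,u\,y\,v$. Over this order the words of the sets $\overline{N}_K(l)$ are
\[
d:\ \{y\}=0010,\qquad a:\ \{u,y\}=0110,\qquad c:\ \{x\}=1000,\qquad b:\ \{x,v\}=1001,
\]
so $L$ is listed as $d\,a\,c\,b$. Hence $f(\sigma_1)=q\,s\,p\,r\;x\,u\,y\,v\;d\,a\,c\,b=\sigma_2$.

The other three steps follow by symmetry. Let $\psi$ be the permutation of $V$ with cycles
\[
(x\ u\ y\ v),\qquad (a\ q\ b\ p),\qquad (d\ s\ c\ r).
\]
It maps $K$ to $K$ and interchanges $L$ and $M$. It maps the four sets in \eqref{eq:non}, in their order, to $\{p,r,a\}$, $\{q,a,d\}$, $\{q,s,b\}$, $\{p,b,c\}$, which are the sets of non-neighbors of $u=\psi(x)$, $y=\psi(u)$, $v=\psi(y)$, $x=\psi(v)$. So $\psi$ is an automorphism of $G$. The definition of $f(\sigma)$ refers only to adjacency and to $\sigma$, hence $f(\psi(\sigma))=\psi(f(\sigma))$ for every ordering $\sigma$, where $\psi$ acts letter by letter. Substituting letters gives $\psi(\sigma_1)=\sigma_2$, $\psi(\sigma_2)=\sigma_3$, $\psi(\sigma_3)=\sigma_4$ and $\psi(\sigma_4)=\sigma_1$. Applying $\psi$ one, two and three times to $f(\sigma_1)=\sigma_2$ yields $f(\sigma_2)=\sigma_3$,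 $f(\sigma_3)=\sigma_4$ and $f(\sigma_4)=\sigma_1$.

Each of the four orderings is a value of $f$ and therefore an LBFS ordering. Their first vertices $a,q,b,p$ are distinct, so the period is $4$ and $\sigma_{i+2}\ne\sigma_i$ for every $i$.
\end{proof}

The example contains the whole mechanism of the general construction. Arrange $K$ as a square:
\[
\begin{array}{cc} u & x\\ y & v\end{array}
\]
By \eqref{eq:non}, the vertices $p$ and $q$ miss exactly the rows $\{u,x\}$ and $\{y,v\}$, and $a$ and $b$ miss exactly the columns $\{u,y\}$ and $\{x,v\}$. Each of $r,s,d,c$ misses a single vertex, namely $u,v,y,x$ respectively. Along the cycle the orders of $K$ are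
\[
v\,x\mid u\,y,\qquad x\,u\mid y\,v,\qquad u\,y\mid v\,x,\qquad y\,v\mid x\,u,
\]
alternately column by column and row by row. Look at the first step. In $\sigma_1=f(\sigma_4)$ the clique $M$ is sorted by increasing words over $v\,x\,u\,y$. The row missed by $q$ contains the first vertex $v$, so $q$ is after $p$ in $\sigma_1$ and before $p$ in $\sigma_2$. Then the vertices that miss $q$ have words beginning with $1$ and are listed last. So the row that is met first goes last, and the row that is met last goes first; the latter is the row through the last vertex $x$ of the first column. Inside this row, $u$ misses $r$ in addition to $p$ and so follows $x$. In the next step $L$ acts on columns as $M$ did on rows, and the column through $u$ goes first. The last vertex of the first block runs through $x,u,y,v$, once around the square, and needs four steps to return.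

\section{A staircase in a grid: the period $2m$}\label{sec:grid}

To obtain long cycles we must follow the order of $K$ through many steps, and in general each step depends on the whole previous order. The remedy is an outer clique that discards almost all of this information, as $\{p,q,r,s\}$ did above.

A \emph{listed partition} of $K$ is a partition of $K$ into nonempty blocks together with an ordering of each block, called its \emph{listing}. In a three-clique graph, we say that $M$ \emph{encodes} the listed partition if $M$ consists of one vertex $\mu_{X,\rho}$ for each block $X$ and each $\rho$ with $1\le\rho\le|X|$, and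
\[
\overline{N}_K(\mu_{X,\rho})=\text{the set of the last }\rho\text{ vertices of the listing of }X .
\]
These sets are pairwise distinct: they are nonempty, disjoint for different blocks, and of different sizes for the same block. The vertex $\mu_{X,|X|}$ misses the whole block and will fix the position of $X$ among the blocks; the others will fix the order inside $X$. We call an $LKM$-ordering $\sigma$ \emph{sorted} if it lists $M$ by increasing $\overline{N}_K(\cdot)$ with respect to $<_\sigma$, and an $MKL$-ordering sorted if it lists $L$ in this way.

\begin{lemma}\label{lem:blocks}
Suppose that $M$ encodes a listed partition of $K$. Let $\sigma$ be a sorted $LKM$-ordering and $\tau=f(\sigma)$. Then $\tau|_K$ is a concatenation of the listings of the blocks, and the blocks occur in the reverse of the order in which their first vertices occur in $\sigma$.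
\end{lemma}

\begin{proof}
For a block $X$ let $M_X=\{\mu_{X,\rho}:1\le\rho\le|X|\}$ and $\mu_X=\mu_{X,|X|}$, so that $\overline{N}_K(\mu_X)=X$. Say that $X$ \emph{starts before} $X'$ if the first vertex of $X\cup X'$ in $\sigma$ lies in $X$.

\emph{The order of $M$.} By Lemma~\ref{lem:sweep}(1), $\tau$ lists $M$ by decreasing $\overline{N}_K(\cdot)$ with respect to $<_\sigma$. By (S1), $\mu_X$ is the first vertex of $M_X$ in $\tau$. By (S2), for $X\ne X'$ the vertex $\mu_X$ is before $\mu_{X'}$ in $\tau$ if and only if $X$ starts before $X'$.

\emph{The order of $K$.} Let $k$ be the $e$-th vertex in the listing of $X$. It is among the last $\rho$ vertices exactly when $\rho\ge|X|-e+1$, so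
\begin{equation}\label{eq:nested}
\overline{N}_M(k)=\{\mu_{X,\rho}:\ |X|-e+1\le\rho\le|X|\}.
\end{equation}
These sets increase strictly with $e$. By (S1) and Lemma~\ref{lem:sweep}(2), $\tau$ lists the vertices of $X$ in the order of the listing.

Let $k\in X$ and $k'\in X'$, where $X\neq X'$ and $X'$ starts before $X$. By \eqref{eq:nested}, $\mu_X\in\overline{N}_M(k)\subseteq M_X$ and $\mu_{X'}\in\overline{N}_M(k')\subseteq M_{X'}$. The two sets are disjoint, and their first vertices in $\tau$ are $\mu_X$ and $\mu_{X'}$. As $\mu_{X'}$ is before $\mu_X$, property (S2) gives $\overline{N}_M(k)<_\tau\overline{N}_M(k')$, and $k$ is before $k'$ in $\tau$ by Lemma~\ref{lem:sweep}(2). So all of $X$ precedes all of $X'$ in $\tau$ whenever $X'$ starts before $X$.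
\end{proof}

The hypothesis that $\sigma$ is sorted is the only channel through which $\sigma|_K$ influences $\tau|_K$, and it reproduces itself: if $L$ also encodes a listed partition, then $\tau$ is sorted by Lemma~\ref{lem:sweep}(3). If $L$ and $M$ encoded listed partitions with the same blocks, each step would only reverse the order of the blocks, and $f^3(\sigma)|_K=f(\sigma)|_K$. We therefore take two partitions such that every block of one meets every block of the other: the rows and the columns of a grid. An order that begins with a full column meets all rows within that column, and the row met last is the one through the last vertex of the column's listing. So we are free to prescribe, by the choice of last vertices, which row follows which column and which column follows which row.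

\subsection*{The graph $G_m$}
Let $m\ge2$, and let the indices $i,j,t$ range over $\mathbb{Z}_m$. Let $K=\{k_{i,j}\}$, with rows $X_i=\{k_{i,j}:j\in\mathbb{Z}_m\}$ and columns $Z_j=\{k_{i,j}:i\in\mathbb{Z}_m\}$, listed as
\[
X_i:\ k_{i,i-1},\,k_{i,i-2},\dots,k_{i,i-m}=k_{i,i},\qquad
Z_j:\ k_{j+2,j},\,k_{j+3,j},\dots,k_{j+m+1,j}=k_{j+1,j}.
\]
Only the last vertices of the listings matter in the proof: the row $X_i$ ends in the column $Z_i$, and the column $Z_j$ ends in the row $X_{j+1}$ (Figure~\ref{fig:stairs}). Let $G_m$ be the three-clique graph in which $M=\{\mu_{i,\rho}\}$ encodes the rows and $L=\{\lambda_{j,\rho}\}$ encodes the columns, $1\le\rho\le m$. Explicitly,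
\[
\overline{N}_K(\mu_{i,\rho})=\{k_{i,i},k_{i,i+1},\dots,k_{i,i+\rho-1}\},\qquad
\overline{N}_K(\lambda_{j,\rho})=\{k_{j+1,j},k_{j,j},\dots,k_{j+2-\rho,j}\}.
\]
The graph $G_m$ has $3m^2$ vertices and is a cocomparability graph by Lemma~\ref{lem:cocomp}. It is connected, because $K$ is a clique and every vertex outside $K$ misses at most $m<m^2$ vertices of $K$; this is where $m\ge2$ is used. The graph $G_2$ is the graph of Theorem~\ref{thm:twelve}, with $k_{0,0},k_{0,1},k_{1,0},k_{1,1}=u,x,y,v$, with $\mu_{0,1},\mu_{0,2},\mu_{1,1},\mu_{1,2}=r,p,s,q$, and with $\lambda_{0,1},\lambda_{0,2},\lambda_{1,1},\lambda_{1,2}=d,a,c,b$.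

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \x in {0,1,2,3} {
  \node at (-1,-\x) {$X_{\x}$};
  \node at (\x,1) {$Z_{\x}$};
  \foreach \y in {0,1,2,3} { \fill[gray] (\x,-\y) circle (1.3pt); }
}
\foreach \x in {0,1,2,3} { \node[circle,fill=black,inner sep=2.5pt] (r\x) at (\x,-\x) {}; }
\foreach \x/\y in {0/1,1/2,2/3,3/0} { \node[rectangle,draw,thick,fill=white,inner sep=3pt] (c\x) at (\x,-\y) {}; }
\draw[->,thick] (r0) -- (c0);
\draw[->,thick] (c0) -- (r1);
\draw[->,thick] (r1) -- (c1);
\draw[->,thick] (c1) -- (r2);
\draw[->,thick] (r2) -- (c2);
\draw[->,thick] (c2) -- (r3);
\draw[->,thick] (r3) to[bend right=25] (c3);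
\draw[->,thick] (c3) to[bend right=25] (r0);
\end{tikzpicture}
\caption{The clique $K$ of $G_4$ as a grid with rows $X_i$ and columns $Z_j$. A black disk marks the last vertex $k_{i,i}$ in the listing of a row, a white square the last vertex $k_{j+1,j}$ in the listing of a column. Along the LBFS$^+$ cycle the order of $K$ begins alternately with a column and with a row. The last vertex of this first block advances by one arrow per step and returns after $8$ steps.}
\label{fig:stairs}
\end{figure}

An ordering $\sigma$ of $G_m$ has \emph{type $C_t$} if it is a sorted $LKM$-ordering and $\sigma|_K$ begins with the listing of $Z_t$. It has \emph{type $R_t$} if it is a sorted $MKL$-ordering and $\sigma|_K$ begins with the listing of $X_t$. An ordering has at most one of these $2m$ types: its first vertex lies in $L$ for the types $C_t$ and in $M$ for the types $R_t$, and the column or row of the first vertex of $K$ determines $t$.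

\begin{proposition}\label{prop:step}
Let $\sigma$ be an ordering of $G_m$.
\begin{enumerate}
\item[(1)] If $\sigma$ has type $C_t$, then $f(\sigma)$ has type $R_{t+1}$, and $f(\sigma)|_K$ depends only on $t$.
\item[(2)] If $\sigma$ has type $R_t$, then $f(\sigma)$ has type $C_t$, and $f(\sigma)|_K$ depends only on $t$.
\item[(3)] If $\sigma$ has type $C_t$, then $f^2(\sigma)$ depends only on $t$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Let $\tau=f(\sigma)$. By Lemma~\ref{lem:sweep}, $\tau$ is an $MKL$-ordering, and it is sorted because the sets $\overline{N}_K(\lambda_{j,\rho})$ are pairwise distinct. The order $\sigma|_K$ begins with the listing of $Z_t$, which contains exactly one vertex of each row. So the first vertices of the rows in $\sigma$ are the vertices of $Z_t$, in the order of its listing. By Lemma~\ref{lem:blocks}, $\tau|_K$ is the concatenation of the listings of the rows in the reverse of this order, namely $X_{t+1},X_t,X_{t-1},\dots,X_{t+2}$. This depends only on $t$ and begins with the listing of $X_{t+1}$.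

(2) Apply Lemmas~\ref{lem:sweep} and~\ref{lem:blocks} with $L$ and $M$ interchanged; now the blocks are the columns. The ordering $\tau=f(\sigma)$ is an $LKM$-ordering, sorted because the sets $\overline{N}_K(\mu_{i,\rho})$ are pairwise distinct. The listing of $X_t$ contains exactly one vertex of each column and meets the columns in the order $Z_{t-1},Z_{t-2},\dots,Z_{t-m}=Z_t$. So $\tau|_K$ is the concatenation of the listings of $Z_t,Z_{t+1},\dots,Z_{t-1}$, which depends only on $t$ and begins with the listing of $Z_t$.

(3) Let $\tau=f(\sigma)$ and $\sigma''=f(\tau)$. By (1) and (2), $\tau$ has type $R_{t+1}$ and $\sigma''$ is a sorted $LKM$-ordering, so it suffices to determine its three parts. The order $\tau|_K$ depends only on $t$ by (1); it determines $\tau|_L$ because $\tau$ is sorted; and $\sigma''|_L$ is the reverse of $\tau|_L$ by Lemma~\ref{lem:sweep}(1). The order $\sigma''|_K$ depends only on $t+1$ by (2), and it determines $\sigma''|_M$ because $\sigma''$ is sorted.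
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:periods}]
The period is even by Proposition~\ref{prop:even}, and complete graphs give the period $2$. Let $m\ge2$ and $G=G_m$. There is an ordering $\omega$ of type $C_0$: list $L$ arbitrarily, list $K$ in any order beginning with the listing of $Z_0$, and sort $M$, which is possible because $<_\pi$ is a linear order for $\pi=\omega|_K$ and the sets $\overline{N}_K(\mu_{i,\rho})$ are distinct. The ordering $\omega$ need not lie on a cycle, since its order of $L$ is arbitrary, so we start two steps later and put $\sigma_1=f^2(\omega)$. This is an LBFS ordering. By Proposition~\ref{prop:step}(1) and (2), the orderings $\sigma_1,\sigma_2,\dots,\sigma_{2m}$ have the types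
\[
C_1,\ R_2,\ C_2,\ R_3,\ \dots,\ C_{m-1},\ R_m,\ C_m,\ R_{m+1},
\]
with indices modulo $m$. Each of the $2m$ types occurs once, so these orderings are pairwise distinct. The ordering $\sigma_{2m-1}$ has type $C_m=C_0$, as does $\omega$, so Proposition~\ref{prop:step}(3) gives $\sigma_{2m+1}=f^2(\sigma_{2m-1})=f^2(\omega)=\sigma_1$. Hence $\sigma_1$ lies on a cycle of $f$ of length exactly $2m$.
\end{proof}

\section{Disjoint unions and very long cycles}\label{sec:long}

The graph $G_m$ spends $3m^2$ vertices on a period of $2m$. To beat every polynomial, we run several of these graphs side by side: the numbers of vertices add, while the periods combine to their least common multiple. We write $f_H$ for the map $f$ of the graph $H$.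

\begin{lemma}\label{lem:union}
Let $G$ be the disjoint union of graphs $H_1,\dots,H_s$, and let $\omega^i$ be an ordering of $V(H_i)$ for each $i$. Then
\[
f_G(\omega^1\omega^2\cdots\omega^s)=f_{H_s}(\omega^s)\cdots f_{H_2}(\omega^2)\,f_{H_1}(\omega^1).
\]
\end{lemma}

\begin{proof}
Let $\sigma=\omega^1\cdots\omega^s$. Suppose that the numbered vertices are all of $H_s,\dots,H_{i+1}$ and a proper, possibly empty, subset of $V(H_i)$. The vertices of $H_1,\dots,H_{i-1}$ have empty labels and come before the unnumbered vertices of $H_i$ in $\sigma$, so by ($\ast$) the next vertex lies in $H_i$. Thus the graphs are numbered one after the other in the order $H_s,\dots,H_1$. By Lemma~\ref{lem:labels}, the comparison of the labels of two unnumbered vertices of $H_i$ depends only on the order in which the numbered vertices of $H_i$ were numbered, and ties between them are broken by $\omega^i$. So $H_i$ is numbered in the order $f_{H_i}(\omega^i)$.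
\end{proof}

We use Chebyshev's theorem in the following form: there is an absolute constant $c>0$ such that $\prod_{p\le t}p\ge e^{ct}$ for all $t\ge2$, the product being over primes.

\begin{proof}[Proof of Corollary~\ref{cor:long}]
Let $t\ge3$, let $p_1,\dots,p_s$ be the primes up to $t$, so that $s\ge2$, and let $G$ be the disjoint union of the graphs $H_i=G_{p_i}$. A concatenation of cocomp orderings of the $H_i$ is a cocomp ordering of $G$: if $a\prec b\prec c$ and $ac\in E$, then $a$ and $c$ lie in the same $H_i$, hence so does $b$, and the condition holds inside $H_i$. So $G$ is a cocomparability graph.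

By the proof of Theorem~\ref{thm:periods}, there is an ordering $\omega^i$ on a cycle of $f_{H_i}$ of length $2p_i$. Let $\omega=\omega^1\cdots\omega^s$. By Lemma~\ref{lem:union} and induction on $N$,
\[
f_G^N(\omega)=
\begin{cases}
f_{H_1}^N(\omega^1)\cdots f_{H_s}^N(\omega^s) & \text{if } N \text{ is even},\\[2pt]
f_{H_s}^N(\omega^s)\cdots f_{H_1}^N(\omega^1) & \text{if } N \text{ is odd}.
\end{cases}
\]
For odd $N$ this ordering begins in $H_s\neq H_1$, so it differs from $\omega$. For even $N$ it equals $\omega$ if and only if $2p_i$ divides $N$ for every $i$. Hence $\omega$ lies on a cycle of $f_G$ of length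
\[
\operatorname{lcm}(2p_1,\dots,2p_s)=2\operatorname{lcm}(p_1,\dots,p_s)=2\prod_{p\le t}p\ \ge\ 2e^{ct}.
\]
The number of vertices is $n=3\sum_{p\le t}p^2\le 3t^3$, since there are at most $t$ terms, each at most $t^2$. So $t\ge(n/3)^{1/3}$, and the cycle has length at least $2\exp\bigl(c\,(n/3)^{1/3}\bigr)$. As $t$ grows, $n$ takes infinitely many values.
\end{proof}

\begin{thebibliography}{1}

\bibitem{cliques}
\emph{On the structure of maximal cliques for},
\texttt{http://www.mate.unlp.edu.ar/\textasciitilde liliana/lawclique\_2016/34.pdf},
doi:10.1016/j.dam.2015.07.016.

\end{thebibliography}
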